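\title{Every \v{C}ech-complete space is subcompact}

\begin{abstract}
We prove that every \v{C}ech-complete space is subcompact. In particular, a \v{C}ech-complete space with a dense $\sigma$-discrete subspace is subcompact, which answers a question of D.~J.~Lutzer. Each open cover in a countable sequence is well-ordered, so that every point receives a sequence of ordinals. The required base consists of the open sets on which every finite initial segment of this sequence attains a lexicographic maximum. The argument applies to a class of spaces that contains all \v{C}ech-complete and all scattered spaces and is closed under closed subspaces and $G_\delta$-subspaces.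
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff, and $\omega=\{0,1,2,\dots\}$. A \emph{filterbase} on a space $X$ is a non-empty family $\mathcal F$ of non-empty subsets of $X$ such that for any $F,F'\in\mathcal F$ some member of $\mathcal F$ is contained in $F\cap F'$. A \emph{cluster point} of $\mathcal F$ is a point of $\bigcap_{F\in\mathcal F}\overline F$. In a compact space every filterbase has a cluster point, because the closures of its members have the finite intersection property.

A \emph{regular filterbase} is a non-empty family $\mathcal B$ of non-empty open sets such that for any $U,V\in\mathcal B$ there is $W\in\mathcal B$ with $\overline W\subset U\cap V$. Each member of such a family contains the closure of a member, so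
\begin{equation}\label{eq:regular}
\bigcap\mathcal B=\bigcap_{U\in\mathcal B}\overline U .
\end{equation}
A space $X$ is \emph{subcompact} if it has a base $\mathcal U$ of non-empty open sets such that $\bigcap\mathcal B\neq\emptyset$ for every regular filterbase $\mathcal B\subset\mathcal U$.

The definition isolates the completeness that is used in the proof of the Baire category theorem. Let $\mathcal U$ be such a base, let $G_0,G_1,\dots$ be dense open sets and let $V$ be a non-empty open set. Choose $U_n\in\mathcal U$ with $U_0\subset V\cap G_0$ and $\overline{U_{n+1}}\subset U_n\cap G_{n+1}$. The sets $U_n$ form a regular filterbase, and a point of their intersection lies in $V\cap\bigcap_nG_n$. So every subcompact space is a Baire space. The space $\mathbb Q$ is not subcompact, since the dense open sets $\mathbb Q\setminus\{q\}$ have empty intersection.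

The content of the definition lies in the choice of the base, and this is best seen in the Stone--\v{C}ech compactification $\beta X$, a compact Hausdorff space that contains $X$ as a dense subspace. A regular filterbase $\mathcal B$ on $X$ has a non-empty set $K=\bigcap_{U\in\mathcal B}\mathrm{cl}_{\beta X}U$ of cluster points in $\beta X$, and $\bigcap\mathcal B=K\cap X$ by \eqref{eq:regular}. The base has to exclude every $\mathcal B$ for which $K$ lies in the remainder $\beta X\setminus X$. The family of all non-empty open sets does this only if $X$ is compact: for $p\in\beta X\setminus X$, the traces on $X$ of the open neighborhoods of $p$ form a regular filterbase with $K=\{p\}$. If $X$ is locally compact, the open sets with compact closure in $X$ form a suitable base, since then $K\subset X$.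

A locally compact space is open in $\beta X$. The next case is that of a countable intersection of open sets: $X$ is \emph{\v{C}ech-complete} if it is a $G_\delta$-subset of $\beta X$. The following facts are known. Every locally compact space and every scattered space is subcompact. A metrizable space is subcompact if and only if it is \v{C}ech-complete. If a \v{C}ech-complete space $X$ has a dense subspace that is a countable union of \emph{closed} subcompact subspaces of $X$, then $X$ is subcompact; in particular, this holds if $X$ has a dense $\sigma$-compact subspace.

A subspace $D\subset X$ is \emph{$\sigma$-discrete} if $D=\bigcup_{n\in\omega}D_n$, where each $D_n$ is discrete in its relative topology; the sets $D_n$ need not be closed in $X$. The following question of D.~J.~Lutzer is taken from \cite{ksep}.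

\begin{quote}
\emph{Suppose that $X$ is a \v{C}ech-complete space with a dense $\sigma$-discrete subspace. Must $X$ be subcompact?}
\end{quote}

The hypothesis covers separable spaces, since countable sets are $\sigma$-discrete. It covers metrizable spaces, since maximal $2^{-n}$-separated sets are closed and discrete and have dense union. Discrete spaces are locally compact, hence subcompact, so the known facts give a positive answer when the sets $D_n$ are closed, and one would guess that the answer is positive in general. It is, and the dense subspace plays no role.

\begin{theorem}\label{thm:A}
Every \v{C}ech-complete space is subcompact. In particular, a \v{C}ech-complete space with a dense $\sigma$-discrete subspace is subcompact.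
\end{theorem}

Here is the difficulty. Write $X=\bigcap_nO_n$ with $O_n$ open in $\beta X$, and call $A\subset X$ \emph{$n$-small} if $\mathrm{cl}_{\beta X}A\subset O_n$. If a filterbase has an $n$-small member for every $n$, then its cluster points in $\beta X$ lie in $X$. One would like a base whose filterbases are forced to shrink in this way. In the product $\omega^\omega$ of discrete spaces, the cylinders $[\sigma]$, consisting of all sequences that extend a finite sequence $\sigma$, behave well: two cylinders that meet are comparable, so a filterbase of cylinders either has a smallest member or shrinks to a point. This behavior is lost already for the rectangles in $\omega^\omega\times\{0,1\}^\kappa$ with $\kappa$ infinite. The sets $[\sigma]\times W$, with $\sigma$ fixed and $W$ ranging over the basic clopen neighborhoods of a point, form a regular filterbase that has no smallest member and never shrinks in the first factor.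

We therefore do not ask the members of $\mathcal B$ to be small. We choose a base in which every member has, for each $n$, a distinguished $n$-small subset, its \emph{top}, in such a way that the tops are compatible along any filterbase. The tops are defined by ordinal-valued functions.

\begin{definition}\label{def:usc}
Let $\lambda$ be an ordinal. A function $r:X\to\lambda$ is \emph{usc} (upper semicontinuous) if $\{r\le\alpha\}=\{x\in X:r(x)\le\alpha\}$ is open for every $\alpha<\lambda$. A \emph{complete usc sequence} on $X$ is a sequence of functions $r_n:X\to\lambda$ $(n\in\omega)$, with $\lambda$ an ordinal, such that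
\begin{enumerate}
\item[(a)] every $r_n$ is usc;
\item[(b)] if $\mathcal F$ is a filterbase on $X$ and for every $n$ there is a member of $\mathcal F$ on which $r_n$ is constant, then $\mathcal F$ has a cluster point.
\end{enumerate}
The class of spaces that have a complete usc sequence is denoted by $\mathcal P$.
\end{definition}

A usc function into $\lambda$ remains usc as a function into a larger ordinal, because the new sublevel sets equal $X$. So functions with values in different ordinals can be given a common range. Any well-ordered set may also serve in place of $\lambda$.

\begin{theorem}\label{thm:B}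
Every space with a complete usc sequence is subcompact.
\end{theorem}

\begin{theorem}\label{thm:C}
The class $\mathcal P$ has the following properties.
\begin{enumerate}
\item[(1)] $\mathcal P$ contains all \v{C}ech-complete spaces and all scattered spaces.
\item[(2)] $\mathcal P$ is closed under closed subspaces and $G_\delta$-subspaces.
\item[(3)] If $\mu$ is an ordinal, $t:X\to\mu$ is usc, and every non-empty fiber $t^{-1}(\alpha)$ is in $\mathcal P$, then $X\in\mathcal P$. For example, this holds if all fibers are \v{C}ech-complete.
\item[(4)] For metrizable $X$: $X$ is subcompact $\iff$ $X$ is \v{C}ech-complete $\iff$ $X\in\mathcal P$.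
\item[(5)] The converse of Theorem~\ref{thm:B} fails in general: $\mathbb R^{\mathfrak c}$ is subcompact but is not in $\mathcal P$.
\end{enumerate}
\end{theorem}

Theorems~\ref{thm:A} and~\ref{thm:B} are proved from the definitions. Of the known facts quoted above only one is used, in part (4) of Theorem~\ref{thm:C}: a metrizable subcompact space is \v{C}ech-complete.

\section{One function: scattered spaces}\label{sec:one}

The idea is visible with a single usc function $r:X\to\lambda$. Let $\mathcal U_r$ be the family of non-empty open sets $U$ on which $r$ attains a maximum, and let $m(U)$ be this maximum. Two things hold.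

\emph{$\mathcal U_r$ is a base.} If $x\in V$ and $V$ is open, then $V\cap\{r\le r(x)\}$ is an open neighborhood of $x$ on which $r$ attains its maximum at $x$.

\emph{If $\mathcal B\subset\mathcal U_r$ is a filterbase, then all its members meet one fiber of $r$.} Let $s=\min\{m(U):U\in\mathcal B\}$, which exists because $\lambda$ is well-ordered, and let $m(U_0)=s$ with $U_0\in\mathcal B$. Given $U\in\mathcal B$, take $W\in\mathcal B$ with $W\subset U\cap U_0$. Then $m(W)\le m(U_0)=s$, so $m(W)=s$ by minimality, and $r$ takes the value $s$ at a point of $W\subset U$.

Thus $\mathcal B$ itself need not shrink, but the sets $U\cap r^{-1}(s)$ form a filterbase inside a single fiber. If $r$ is injective, the fiber is a point, and this point lies in $\bigcap\mathcal B$. So a space with an injective usc function is subcompact.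

For instance, let $X=\omega_1$ with the order topology and let $r$ be the identity. Then $\mathcal U_r$ consists of the open sets that have a largest element. The clopen tails $(\beta,\omega_1)$, which form a regular filterbase with empty intersection, are excluded. The intervals $(\beta,\alpha]$ with $\alpha$ a fixed limit ordinal and $\beta<\alpha$ are admitted, and they share the top $\alpha$.

Recall that $X$ is \emph{scattered} if every non-empty subspace of $X$ has an isolated point.

\begin{lemma}\label{lem:scattered}
Every scattered space $X$ has an injective usc function $r$, and the constant sequence $r_n=r$ is a complete usc sequence on $X$.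
\end{lemma}

\begin{proof}
By transfinite recursion, as long as $X_\alpha=X\setminus\{x_\beta:\beta<\alpha\}$ is non-empty, let $x_\alpha$ be an isolated point of $X_\alpha$. The points are distinct, so the recursion stops at some ordinal $\lambda$, and $X=\{x_\alpha:\alpha<\lambda\}$. Put $r(x_\alpha)=\alpha$. Each $x_\alpha$ has an open neighborhood $G_\alpha$ with $G_\alpha\cap X_\alpha=\{x_\alpha\}$, that is, $G_\alpha\subset\{r\le\alpha\}$. Hence $\{r\le\alpha\}=\bigcup_{\beta\le\alpha}G_\beta$ is open.

Let $\mathcal F$ be as in (b). A member on which $r$ is constant is a singleton $\{x\}$. For $F\in\mathcal F$ the set $F\cap\{x\}$ contains a member of $\mathcal F$, so $x\in F$.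
\end{proof}

\begin{remark}\label{rem:wellorder}
The range must be well-ordered. Enumerate $\mathbb Q=\{q_k:k\in\omega\}$ without repetitions and put $r(q_k)=-k\in\mathbb Z$. This function is injective, its sublevel sets are cofinite and hence open, and it attains a maximum on every non-empty set. But the minimum $s$ need not exist, and $\mathbb Q$ is not subcompact.
\end{remark}

\section{From open covers to usc functions}\label{sec:covers}

For a \v{C}ech-complete space we want a usc function whose fibers are $n$-small. It is obtained by well-ordering an open cover by $n$-small sets and recording the first member that contains a given point.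

\begin{lemma}\label{lem:rank}
Let $\{V_\alpha:\alpha<\lambda\}$ be a family of open subsets of a space $X$ that covers a subspace $Y$, and put $q(y)=\min\{\alpha:y\in V_\alpha\}$ for $y\in Y$. Then $q:Y\to\lambda$ is usc and $q^{-1}(\alpha)\subset V_\alpha$ for all $\alpha<\lambda$.
\end{lemma}

\begin{proof}
We have $\{q\le\alpha\}=Y\cap\bigcup_{\beta\le\alpha}V_\beta$, and $q(y)=\alpha$ implies $y\in V_\alpha$.
\end{proof}

\begin{proposition}\label{prop:gdelta}
Every compact space is in $\mathcal P$. If $X\in\mathcal P$ and $Y$ is a $G_\delta$-subset of $X$, then $Y\in\mathcal P$.
\end{proposition}

\begin{proof}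
On a compact space take $r_n=0$ for all $n$; condition (b) holds because every filterbase has a cluster point.

Let $(r_n)$ be a complete usc sequence on $X$ and let $Y=\bigcap_nG_n$ with $G_n$ open in $X$. Closures are taken in $X$. By regularity of $X$, every point of $Y$ has an open neighborhood whose closure lies in $G_n$. So for each $n$ there is a well-ordered cover $\{V^n_\alpha:\alpha<\lambda_n\}$ of $Y$ by open subsets of $X$ with $\overline{V^n_\alpha}\subset G_n$. Let $q_n:Y\to\lambda_n$ be the function of Lemma~\ref{lem:rank}. The sequence
\[
r_0|_Y,\ q_0,\ r_1|_Y,\ q_1,\ \dots
\]
consists of usc functions on $Y$, with values in a common ordinal. Let $\mathcal F$ be a filterbase on $Y$ as in (b) for this sequence. Condition (b) for $(r_n)$ gives a point $p\in X$ with $p\in\overline F$ for all $F\in\mathcal F$. Fix $n$, and let $F_n\in\mathcal F$ be a set on which $q_n$ has a constant value $\alpha$. Then $F_n\subset V^n_\alpha$, so $p\in\overline{F_n}\subset\overline{V^n_\alpha}\subset G_n$. Hence $p\in Y$, and $p\in Y\cap\overline F=\mathrm{cl}_YF$ for all $F\in\mathcal F$.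
\end{proof}

\begin{corollary}\label{cor:cech}
Every \v{C}ech-complete space is in $\mathcal P$.
\end{corollary}

\begin{proof}
It is a $G_\delta$-subset of the compact space $\beta X$.
\end{proof}

In this case the constant functions contribute nothing. The sequence is in effect $(q_n)$, the fibers of $q_n$ are $n$-small, and (b) is the observation about small members made in the introduction. Theorem~\ref{thm:A} is now reduced to Theorem~\ref{thm:B}.

\section{The lexicographic order and peaked sets}\label{sec:main}

Fix a complete usc sequence $r_n:X\to\lambda$. We adapt the argument of Section~\ref{sec:one} to all the functions $r_n$ at once.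

To apply (b), the tops that belong to different $n$ must lie in one filterbase, so they must intersect. Maximizing each $r_n$ separately does not achieve this: $r_0$ and $r_1$ may attain their maxima on $U$ at different points only. We therefore maximize $r_0$, then $r_1$ among the points where $r_0$ is maximal, and so on. This is maximization in the lexicographic order of
\[
c(y)=(r_0(y),r_1(y),r_2(y),\dots)\in\lambda^\omega .
\]

For a sequence $a$ of length at least $n$, let $a|n$ be the sequence of its first $n$ terms. If $a\neq b$ are sequences of the same finite or infinite length, and $i$ is the first coordinate at which they differ, put $a<b$ if $a(i)<b(i)$. This is a linear order. Moreover $a|n=b|n$ for $n\le i$, while for $n>i$ the sequences $a|n$ and $b|n$ compare as $a$ and $b$ do. Therefore: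
\begin{enumerate}
\item[(L1)] if $a\le b$, then $a|n\le b|n$ for all $n$;
\item[(L2)] $a<b$ if and only if $a|n<b|n$ for some $n$.
\end{enumerate}
The order on $\lambda^n$ is a well-order: in a non-empty subset, minimize the first coordinate, then the second, and so on for $n$ steps. The order on $\lambda^\omega$ is not a well-order if $\lambda\ge2$, as $(1,0,0,\dots)>(0,1,0,\dots)>\cdots$ shows. So Section~\ref{sec:one} cannot be applied to $c$ directly, and the base has to be defined through the finite segments $c(y)|n$.

\begin{definition}\label{def:peaked}
A non-empty open set $U\subset X$ is \emph{peaked} if for every $n$ the set $\{c(y)|n:y\in U\}$ has a largest element. This element is denoted by $m_n(U)$.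
\end{definition}

\subsection*{Filterbases of peaked sets}

\begin{lemma}\label{lem:filter}
Every filterbase $\mathcal B$ of peaked sets has a cluster point.
\end{lemma}

\begin{proof}
Since $\lambda^n$ is well-ordered, $s_n=\min\{m_n(U):U\in\mathcal B\}$ exists; choose $U_n\in\mathcal B$ with $m_n(U_n)=s_n$. If $W\in\mathcal B$ and $W\subset U_n$, then $m_n(W)\le m_n(U_n)=s_n$, so
\begin{equation}\label{eq:min}
m_n(W)=s_n\qquad\text{whenever }W\in\mathcal B\text{ and }W\subset U_n .
\end{equation}
Let $L_n=\{y\in X:c(y)|n=s_n\}$.

\emph{Every $U\in\mathcal B$ meets every $L_n$.} Take $W\in\mathcal B$ with $W\subset U\cap U_n$. By \eqref{eq:min} some $y\in W\subset U$ has $c(y)|n=s_n$.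

\emph{If $k\le n$, then $L_n\subset L_k$.} Take $W\in\mathcal B$ with $W\subset U_k\cap U_n$, and $y\in W$ with $c(y)|n=m_n(W)=s_n$. Every $y'\in W$ has $c(y')|n\le c(y)|n$, hence $c(y')|k\le c(y)|k$ by (L1). So $m_k(W)=c(y)|k=s_n|k$, and $m_k(W)=s_k$ by \eqref{eq:min}. Thus $s_n$ extends $s_k$.

Consider the family of tops $\mathcal F=\{U\cap L_n:U\in\mathcal B,\ n\in\omega\}$. Its members are non-empty. Given $U\cap L_k$ and $U'\cap L_n$ with $k\le n$, take $W\in\mathcal B$ with $W\subset U\cap U'$; then $W\cap L_n$ is contained in both. So $\mathcal F$ is a filterbase, and $r_n$ is constant on $U\cap L_{n+1}$. By (b), $\mathcal F$ has a cluster point $p$, and $p\in\overline{U\cap L_0}=\overline U$ for every $U\in\mathcal B$.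
\end{proof}

\subsection*{Peaked sets form a base}

With one function, or finitely many, a point $x$ is the top of one of its own neighborhoods. With infinitely many functions this fails, because $\{y:c(y)\le c(x)\}$ need not be a neighborhood of $x$. What survives is the openness of the \emph{strict} sublevel sets. For $z\in X$ and $n\in\omega$ put
\[
N_n(z)=\{y\in X:r_i(y)\le r_i(z)\text{ for all }i<n\}.
\]
By (a), this finite intersection of open sets is an open neighborhood of $z$.

\begin{lemma}\label{lem:open}
Let $z\in X$, $n\in\omega$ and $s\in\lambda^\omega$.
\begin{enumerate}
\item[(i)] If $y\in N_n(z)$, then $c(y)|n\le c(z)|n$. If in addition $c(y)>c(z)$, then $c(y)|n=c(z)|n$.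
\item[(ii)] The set $\{c<s\}=\{y\in X:c(y)<s\}$ is open.
\item[(iii)] Let $U$ be an open set with $c(y)\le s$ for all $y\in U$, and suppose that for every $k$ some $y\in U$ has $c(y)|k=s|k$. Then $U$ is peaked.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $y\in N_n(z)$ and $c(y)|n\ne c(z)|n$. At the first coordinate $i<n$ where they differ, $r_i(y)\le r_i(z)$ forces $r_i(y)<r_i(z)$. So $c(y)|n<c(z)|n$, and $c(y)<c(z)$ by (L2). Both statements follow.

(ii) Let $c(w)<s$. By (L2) there is $k$ with $c(w)|k<s|k$. For $y\in N_k(w)$ part (i) gives $c(y)|k\le c(w)|k<s|k$, so $c(y)<s$ by (L2). Thus $N_k(w)\subset\{c<s\}$.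

(iii) By (L1), $s|k$ is an upper bound of $\{c(y)|k:y\in U\}$, and it is attained.
\end{proof}

So for $x\in V$ the natural candidate is $U=V\cap\{c<s\}$ with $s>c(x)$. It is open and bounded above by $s$. It is peaked if every initial segment of $s$ is realized in $V$ by a point strictly below $s$. Such an $s$ is found by climbing from $x$ inside $V$.

\begin{example}\label{ex:baire}
Let $X=\omega^\omega$ and $r_n(y)=y(n)$. These functions are continuous into the discrete space $\omega$, so (a) holds. For (b), let $r_n$ have the constant value $p(n)$ on $F_n\in\mathcal F$. Each $F\in\mathcal F$ meets $F_0\cap\dots\cap F_{n-1}\subset[p|n]$ for every $n$, so $p\in\overline F$. Here $c$ is the identity. No cylinder $[\sigma]$ is peaked, since the first coordinate after $\sigma$ is unbounded on it, and no point is largest in any of its neighborhoods.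

Take $x=(0,0,0,\dots)$ and $V=X$. Let $z_k$ consist of $k$ ones followed by zeros. Then $x=z_0<z_1<\cdots<s=(1,1,1,\dots)$ and $z_k|k=s|k$, so $U=\{y:y<s\}$ is a peaked neighborhood of $x$. No single point of $U$ is a top for all $n$; the role is passed from $z_k$ to $z_{k+1}$. The sequence $(k,0,0,\dots)$ also increases, but it is of no use, because its first coordinate does not stabilize. The climb must freeze one more coordinate at each step, and by Lemma~\ref{lem:open}(i) this is achieved by choosing $z_{k+1}\in N_k(z_k)$.
\end{example}

In general the climb may get stuck. Call $z\in X$ a \emph{local maximum} if $c(y)\le c(z)$ for all $y$ in some neighborhood of $z$. These are the only points at which the climb can stop, and a local maximum serves as a top for all $n$ at once.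

\begin{lemma}\label{lem:base}
The peaked sets form a base of $X$.
\end{lemma}

\begin{proof}
Let $x\in V$ with $V$ open, and put $A=\{x\}\cup\{z\in V:c(z)>c(x)\}$.

\emph{Case 1: some $z\in A$ is a local maximum.} Let $W\subset V$ be an open neighborhood of $z$ on which $c\le c(z)$, and put
\[
U=W\cup\bigl(V\cap\{c<c(z)\}\bigr).
\]
This set is open by Lemma~\ref{lem:open}(ii), and $U\subset V$. It contains $x$, because $x=z$ or $c(x)<c(z)$. It is peaked by Lemma~\ref{lem:open}(iii) with $s=c(z)$, since $z\in U$.

\emph{Case 2: no point of $A$ is a local maximum.} Put $z_0=x$. Given $z_k\in A$, the set $V\cap N_k(z_k)$ is a neighborhood of $z_k$, so it contains a point $z_{k+1}$ with $c(z_{k+1})>c(z_k)\ge c(x)$. Then $z_{k+1}\in A$, and $c(z_{k+1})|k=c(z_k)|k$ by Lemma~\ref{lem:open}(i). By induction on $j$,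
\[
c(z_j)|k=c(z_k)|k\qquad(j\ge k).
\]
Define $s\in\lambda^\omega$ by $s(i)=r_i(z_{i+1})$. For $i<k$ the displayed equality gives $r_i(z_k)=r_i(z_{i+1})=s(i)$, so $c(z_k)|k=s|k$ for all $k$.

We show that $c(z_k)<s$. By (L2) there is $n$ with $c(z_k)|n<c(z_{k+1})|n$. Take $j\ge\max(n,k+1)$. Then $c(z_{k+1})\le c(z_j)$, so (L1) gives
\[
c(z_k)|n<c(z_{k+1})|n\le c(z_j)|n=s|n,
\]
and $c(z_k)<s$ by (L2).

Put $U=V\cap\{c<s\}$. It is open, it contains every $z_k$, in particular $x$, and it is peaked by Lemma~\ref{lem:open}(iii) because $c(z_k)|k=s|k$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:B} and~\ref{thm:A}]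
Let $X$ have a complete usc sequence. The peaked sets form a base by Lemma~\ref{lem:base}. A regular filterbase of peaked sets has a cluster point by Lemma~\ref{lem:filter}, and this point lies in its intersection by \eqref{eq:regular}. This proves Theorem~\ref{thm:B}, and Theorem~\ref{thm:A} follows by Corollary~\ref{cor:cech}.
\end{proof}

\begin{remark}\label{rem:hyp}
We record where the hypotheses enter.

Condition (a) is used only to make the sets $N_n(z)$ open, and so only for Lemma~\ref{lem:base}. It cannot be dropped: a bijection $r:\mathbb Q\to\omega$, repeated, satisfies (b) as in Lemma~\ref{lem:scattered}. Condition (b) and the well-ordering of $\lambda^n$ are used only in Lemma~\ref{lem:filter}.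

Countability of the sequence makes each $N_n(z)$ a finite intersection and lets the climb end after $\omega$ steps. It cannot be dropped either. The space $\mathbb Q\cap[0,1]$ is the intersection of $\mathfrak c$ open subsets of $[0,1]$, so the proof of Proposition~\ref{prop:gdelta} gives a family of $\mathfrak c$ usc functions on it with property (b); but this space is not Baire.

Regularity of the filterbase is used only through \eqref{eq:regular}, and it is needed there. In Example~\ref{ex:baire} the sets $[s|k]\cap\{y:y<s\}$ are peaked by Lemma~\ref{lem:open}(iii), as the points $z_j$ with $j\ge k$ show. They form a filterbase with cluster point $s$ and empty intersection.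

No separation axiom is used in this section. Regularity of the space enters in Proposition~\ref{prop:gdelta}.
\end{remark}

\section{The class $\mathcal P$}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(1) This is Corollary~\ref{cor:cech} together with Lemma~\ref{lem:scattered}.

\medskip
(2) $G_\delta$-subspaces are treated in Proposition~\ref{prop:gdelta}. Let $(r_n)$ be a complete usc sequence on $X$ and let $Y\subset X$ be closed. The restrictions $r_n|_Y$ are usc. A filterbase on $Y$ as in (b) has a cluster point in $X$, and this is a cluster point in $Y$ because subsets of $Y$ have the same closure in $Y$ and in $X$.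

\medskip
(3) For each $\alpha$ with $L_\alpha=t^{-1}(\alpha)\neq\emptyset$ let $(r^\alpha_n)_{n\in\omega}$ be a complete usc sequence on $L_\alpha$, all with values in one ordinal $\lambda$. We record first the fiber and then the position within it:
\[
r_n(x)=\bigl(t(x),\,r_n^{t(x)}(x)\bigr)\in\mu\times\lambda,
\]
where $\mu\times\lambda$ is well-ordered lexicographically.

For (a), fix $n$ and $(\alpha,\xi)\in\mu\times\lambda$. There is an open set $G\subset X$ with $G\cap L_\alpha=\{x\in L_\alpha:r^\alpha_n(x)\le\xi\}$; take $G=\emptyset$ if $L_\alpha=\emptyset$. Then
\[
\{r_n\le(\alpha,\xi)\}=\{t<\alpha\}\cup(G\cap L_\alpha)=\{t<\alpha\}\cup\bigl(G\cap\{t\le\alpha\}\bigr),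
\]
and this set is open because $\{t\le\alpha\}$ and $\{t<\alpha\}=\bigcup_{\beta<\alpha}\{t\le\beta\}$ are open.

For (b), let $\mathcal F$ be a filterbase on $X$ with $r_n$ constant on $F_n\in\mathcal F$. Then $t$ is constant on $F_0$, say $F_0\subset L_\alpha$. The family $\mathcal F_0=\{F\in\mathcal F:F\subset F_0\}$ is a filterbase on $L_\alpha$, and every $F\in\mathcal F$ contains a member of $\mathcal F_0$, namely any member of $\mathcal F$ inside $F\cap F_0$. In particular $F_n$ contains a member of $\mathcal F_0$, and $r^\alpha_n$ is constant on it. So $\mathcal F_0$ has a cluster point $p$ in $L_\alpha$. Given $F\in\mathcal F$, take $F'\in\mathcal F_0$ with $F'\subset F$; then $p\in\overline{F'}\subset\overline F$. The last sentence of (3) follows from (1).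

\medskip
(4) A \v{C}ech-complete space is in $\mathcal P$ by (1), and a space in $\mathcal P$ is subcompact by Theorem~\ref{thm:B}. That a metrizable subcompact space is \v{C}ech-complete is the known fact quoted in the introduction.

\medskip
(5) We first show that $\mathbb R^\kappa$ is subcompact for every cardinal $\kappa$. Take the base of all boxes $U=\prod_{i<\kappa}U_i$, where $U_i$ is a non-empty bounded open interval for finitely many $i$ and $U_i=\mathbb R$ for the other $i$. Let $\mathcal B$ be a regular filterbase of boxes, and fix $i<\kappa$. If $\overline W\subset U\cap V$, then $\overline{W_i}\subset U_i\cap V_i$, because $\overline W=\prod_j\overline{W_j}$ and all factors are non-empty. So $\mathcal B_i=\{U_i:U\in\mathcal B\}$ is a regular filterbase on $\mathbb R$. If $\mathcal B_i=\{\mathbb R\}$, put $p_i=0$. Otherwise some member of $\mathcal B_i$ has compact closure, so $\mathcal B_i$ has a cluster point $p_i$, and $p_i\in\bigcap\mathcal B_i$ by \eqref{eq:regular}. Then $(p_i)_{i<\kappa}\in\bigcap\mathcal B$.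

Next, $\mathbb R^{\mathfrak c}$ contains a closed copy of $\mathbb Q$. This follows from general theory: $\mathbb Q$ is Lindel\"of, hence realcompact, so it embeds as a closed subspace in $\mathbb R^{C(\mathbb Q)}$ \cite[Section~3.11]{Eng}, and $|C(\mathbb Q)|=\mathfrak c$. There is also an explicit copy. Let $I=\mathbb R\setminus\mathbb Q$, so that $\mathbb R\times\mathbb R^I$ is homeomorphic to $\mathbb R^{\mathfrak c}$, and let
\[
Z=\bigl\{(x,(y_a)_{a\in I})\in\mathbb R\times\mathbb R^I:\ y_a\,(x-a)=1\text{ for all }a\in I\bigr\}.
\]
The set $Z$ is closed, being defined by continuous equations. The equations force $x\ne a$ for all irrational $a$ and determine $y_a=1/(x-a)$. So the first projection maps $Z$ bijectively onto $\mathbb Q$, with the continuous inverse $q\mapsto(q,(1/(q-a))_{a\in I})$.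

If $\mathbb R^{\mathfrak c}$ were in $\mathcal P$, then $\mathbb Q\in\mathcal P$ by (2), and $\mathbb Q$ would be subcompact by Theorem~\ref{thm:B}. It is not, as we saw in the introduction.
\end{proof}

The proof of (5) shows the difference between the two classes: $\mathcal P$ is closed under closed subspaces, while the subcompact space $\mathbb R^{\mathfrak c}$ has a closed subspace that is not even Baire.

\begin{thebibliography}{9}

\bibitem{Eng}
Engelking, \emph{General Topology}.

\bibitem{ksep}
\emph{Every $k$-separable \v{C}ech-complete space is subcompact},
\texttt{https://staff.fnwi.uva.nl/\allowbreak j.vanmill/\allowbreak papers/\allowbreak papers2015/\allowbreak vvt-vmill-subcompact.pdf}.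

\end{thebibliography}
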